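# The weighted ball and the span of distance labelings of trees

## 1. A ball whose vertices carry weights

Fix integers $m\ge 2$ and $h\ge 1$, put $q=m-1$, and look at the infinite tree in which every vertex has degree $m$. Write $d(u,v)$ for distance and $B(c,r)=\{u: d(u,c)\le r\}$. We shall use two finite pieces of this tree, each with a weight on its vertices.

**Definition (weighted ball, even case, $d=2h$).** Choose a vertex $c$, let $K=B(c,h)$, and for $u\in K$ put $j(u)=h-d(u,c)$. The weight of $u$ is $1+2j(u)$.

**Definition (weighted ball, odd case, $d=2h+1$).** Choose an edge $e$, and let $d(u,e)$ be the distance from $u$ to the nearer endpoint of $e$. Let $K$ be the set of vertices with $d(u,e)\le h$, and for $u\in K$ put $j(u)=h-d(u,e)$. The weight of $u$ is again $1+2j(u)$.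

So the boundary vertices of $K$ have weight $1$, the next layer has weight $3$, and so on up to $2h+1$ in the middle. Let $W_d(m)$ be the total weight.

Three examples, to fix the picture.

- $d=2$: $K$ is a star. The center has weight $3$ and the $m$ leaves have weight $1$, so $W_2(m)=m+3$.
- $d=3$: $K$ is an edge with $m-1$ further neighbors at each end. The two ends have weight $3$ and the $2q$ leaves have weight $1$, so $W_3(m)=2q+6=2m+4$.
- $d=4$: the center has weight $5$, its $m$ neighbors weight $3$, and the $mq$ vertices at distance $2$ weight $1$, so $W_4(m)=5+3m+mq=q^2+4q+8$.

In general, a vertex of the $m$-regular tree has $n_i$ vertices at distance exactly $i$, where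
$$n_0=1,\qquad n_i=mq^{i-1}=q^i+q^{i-1}\quad(i\ge 1),$$
and an edge has exactly $2q^i$ vertices at distance $i$. The total weights are therefore the outer sums below, and we claim the closed forms
$$W_{2h}=\sum_{i=0}^h n_i\,(1+2(h-i))=q^h+4\sum_{k=1}^{h}k\,q^{h-k},\qquad W_{2h+1}=\sum_{i=0}^h 2q^i\,(1+2(h-i))=2\sum_{k=0}^{h}(2k+1)\,q^{h-k}.\tag{1}$$
The second closed form is the substitution $k=h-i$. For the first, collect the coefficient of $q^i$. For $i<h$ the term $n_i$ contributes $1+2(h-i)$ and the term $n_{i+1}$ contributes $1+2(h-i-1)=2(h-i)-1$; the sum is $4(h-i)$. For $i=h$ only $n_h$ contributes, and the coefficient is $1$.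

In the odd case we shall also need a count around a vertex instead of an edge:
$$\sum_{i=0}^h n_i\,(1+h-i)=\tfrac12 W_{2h+1}.\tag{1'}$$
Indeed the coefficient of $q^i$ on the left is $(1+h-i)+(h-i)=1+2(h-i)$ for $i<h$, and it is $1=1+2(h-h)$ for $i=h$. In particular $W_{2h+1}$ is even, as (1) also shows.

## 2. Labels as centers of disjoint blocks

What are these weights for? They count how much room a set of labels needs when nearby vertices must get labels that are far apart.

**Definition (labeling, span).** Let $G=(V,E)$ be a graph and $d$ a natural number. An $L(d,d-1,\ldots,1)$-labeling of $G$ with span $s$ is a mapping $f:V\to\{0,1,\ldots,s\}$ such that, for distinct vertices $u,v$ with $d(u,v)\le d$,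
$$|f(u)-f(v)|\ge d+1-d(u,v).$$
The smallest $s$ for which $G$ admits such a labeling is $\lambda_{d,d-1,\ldots,1}(G)$.

So adjacent vertices need a gap of $d$, vertices at distance $2$ a gap of $d-1$, and vertices at distance $d$ need only distinct labels. Note that span $s$ means $s+1$ available labels.

*Example.* Take $d=2$ and the path on four vertices. The labels $1,3,0,2$ along the path are valid: consecutive gaps are $2,3,2$, and vertices at distance $2$ have distinct labels. With labels $0,1,2$ only, an inner vertex would need two neighbors with distinct labels, both at gap at least $2$ from its own label; no label in $\{0,1,2\}$ has two such partners. So $\lambda_{2,1}=3$ for this path.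

Throughout, trees are finite, except for an auxiliary infinite tree that we introduce when we need it. A subtree of a tree is an isometric subgraph: the path between two of its vertices is unique, so it lies in the subtree, and distances agree. Hence a labeling of a tree restricts to a labeling of each subtree.

Now let $T$ be a tree, $f$ a labeling of $T$ with labels in $\{0,\dots,s\}$, and suppose that $T$ contains a copy of $K$ from Section 1. Precisely: if $d=2h$, all vertices at distance $\le h-1$ from some vertex $c$ have degree $m$; if $d=2h+1$, all vertices at distance $\le h-1$ from some edge $e$ have degree $m$. Then the vertices of $T$ within distance $h$ of $c$ (respectively $e$) form the set $K$, with $n_i$ (respectively $2q^i$) vertices at distance $i$.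

**Key inequality.** For distinct $u,w\in K$ we have $d(u,w)\le d$ and
$$|f(u)-f(w)|\ge 1+j(u)+j(w).\tag{2}$$

*Proof.* If $d=2h$, walk through $c$: $d(u,w)\le d(u,c)+d(c,w)=2h-j(u)-j(w)$. If $d=2h+1$, walk through $e$, possibly along it: $d(u,w)\le d(u,e)+1+d(w,e)=2h+1-j(u)-j(w)$. In both cases $d(u,w)\le d-j(u)-j(w)\le d$, and the labeling condition gives $|f(u)-f(w)|\ge d+1-d(u,w)\ge 1+j(u)+j(w)$. $\square$

Around each label $f(u)$, $u\in K$, draw the **block** $J_u=\{x\in\mathbb Z: |x-f(u)|\le j(u)\}$. It has $1+2j(u)$ elements, which is exactly the weight of $u$. Two blocks with centers $f(u)\le f(w)$ are disjoint if and only if $f(u)+j(u)<f(w)-j(w)$, that is, if and only if (2) holds. So the content of (2) is this: the blocks of the vertices of $K$ are pairwise disjoint, and together they contain $W=W_d(m)$ integers.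

List $K$ by increasing label as $y_1,\dots,y_n$. Since the blocks are disjoint, they are ordered on the line as their centers are, so their union lies between $f(y_1)-j(y_1)$ and $f(y_n)+j(y_n)$. This range contains $f(y_n)-f(y_1)+j(y_1)+j(y_n)+1$ integers, hence
$$f(y_n)-f(y_1)\ge W-1-j(y_1)-j(y_n).\tag{3}$$
The two subtracted terms are the overhang: the first and the last block may stick out beyond the first and the last label.

## 3. The conjecture of Halász and Tuza, and the two theorems

The problem "Distance-constrained labeling of trees" (http://www.iwogl2016.agh.edu.pl/problems/tuza.pdf) asks how large the span can be for trees of large maximum degree.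

**Conjecture (V. Halász and Zs. Tuza).** For every fixed positive integer $d$, if $T$ is a tree with maximum degree $m$, then
$$\lambda_{d,d-1,\ldots,1}(T)\le\begin{cases} m^{h}+o(m^{h}) & \text{if } d=2h,\\ 2m^{h}+o(m^{h}) & \text{if } d=2h+1,\end{cases}$$
as $m\to\infty$.

The problem statement reports a bound of this form, even with $O(m^{h-1})$ in place of $o(m^h)$, for $d=2$ (Griggs and Yeh) and for $d=3$ (Clipperton, Gehrtz, Szaniszló and Torkorno), and says that for larger $d$ it is known only for trees of diameter $d$ (Halász and Tuza). We shall prove the conjecture, and then compute the exact maximum when $m\ge 8d$.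

**Theorem 1.** Let $d\ge 2$, $m\ge 2$, and let $T$ be a tree of maximum degree $m$. Then
$$\lambda_{d,\dots,1}(T)\le m^h+4d^2m^{h-1}\quad(d=2h),\qquad \lambda_{d,\dots,1}(T)\le 2m^h+8d^2m^{h-1}+1\quad(d=2h+1).$$
For $d=1$, $\lambda_1(T)\le 1\le 2m^0$. Hence the conjecture holds for every $d$, with error term $O(m^{h-1})$ for $d\ge 2$ and no error term for $d=1$.

**Theorem 2.** Let $d\ge2$, $m\ge 8d$, $W=W_d(m)$, with $d=2h$ or $d=2h+1$.

1. Every tree $T$ of maximum degree $m$ satisfies $\lambda_{d,\dots,1}(T)\le W-1$.
2. Equality holds for every tree of maximum degree $m$ containing the full ball of radius $d$ of the $m$-regular infinite tree, i.e. a vertex $c_0$ such that all vertices at distance $<d$ from $c_0$ have degree $m$.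
3. If all vertices at distance $\le h-1$ from some vertex ($d=2h$), respectively from some edge ($d=2h+1$), have degree $m$, then $\lambda_{d,\dots,1}(T)\ge W-2h-1$.

The ball of radius $d$ is itself a tree of maximum degree $m$, so parts 1 and 2 say that the exact maximum over all trees of maximum degree $m$ is $W_d(m)-1$, that is,
$$q^h+4\sum_{k=1}^{h}kq^{h-k}-1\ \ (d=2h),\qquad 2\sum_{k=0}^{h}(2k+1)q^{h-k}-1\ \ (d=2h+1).$$
For $d=2$ and $d=3$ this is $m+2$ and $2m+3$. For fixed $h\ge 2$, insert $q^h=m^h-hm^{h-1}+O(m^{h-2})$ and $q^{h-1}=m^{h-1}+O(m^{h-2})$: the maximum is $m^h+(4-h)m^{h-1}+O(m^{h-2})$ for $d=2h$ and $2m^h+(6-2h)m^{h-1}+O(m^{h-2})$ for $d=2h+1$. In particular, for $d\ge2$ the leading constants $1$ and $2$ in the conjecture are best possible.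

**Proof of Theorem 2, part 3.** Everything is already in place. Under the hypothesis of part 3 the tree contains $K$, and $j\le h$ everywhere, so (3) gives $s\ge f(y_n)-f(y_1)\ge W-1-2h$ for every labeling with labels in $\{0,\dots,s\}$. $\square$

If $d=2h$, only the center has $j=h$, so $j(y_1)+j(y_n)\le 2h-1$ and in fact $s\ge W-2h$.

## 4. The cases $d=2$ and $d=3$ by hand

**Upper bound for $d=2$.** Here $W=m+3=q+4$, and we want to use only the $q+4$ labels $\{0,\dots,m+2\}$. Root $T$ at a leaf; then every vertex has at most $q$ children. Give the root the label $0$, run through the vertices $a$ in order of non-decreasing depth (distance from the root), and label all children of $a$ at once. Among the vertices labeled so far or being labeled now, those within distance $2$ of a child of $a$ are $a$, the parent of $a$, and the other children of $a$. The vertex $a$ forbids at most the three values $f(a)-1,f(a),f(a)+1$, and its parent forbids one value. At least $q$ values remain; give distinct ones to the children. So $\lambda_{2,1}(T)\le m+2$.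

**Upper bound for $d=3$.** Here $W=2q+6$, and the labels are $\{0,\dots,2m+3\}$, with $q+3$ labels of each parity. We add a rule: *the label of a vertex has the parity of its depth*. Label as before. Let $v$ be a child of $a$. Vertices of depth at most that of $v$ and at distance $3$ from $v$ have depth of the other parity, so the required gap $1$ is automatic. The vertex $a$ requires gap $3$; since the parities of $f(v)$ and $f(a)$ differ, it forbids only $f(a)\pm1$. The parent of $a$ requires gap $2$; it has the same parity, so it forbids one value. Siblings require gap $2$ and have the same parity, so distinct labels suffice. Of $q+3$ labels at least $q$ remain. So $\lambda_{3,2,1}(T)\le 2m+3$.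

**Lower bound for $d=2$, and the overhang.** The star with $m$ leaves has span $m+1=W-2$ at most: give the center $0$ and the leaves $2,\dots,m+1$. So one ball does not force $W-1$. The block of the center is $\{-1,0,1\}$, and it sticks out by one. But suppose $c_1,c_0,c_2$ is a path of three vertices of degree $m$, and suppose that a labeling uses only $\{0,\dots,s\}$ with $s\le W-2=m+1$. Apply (3) to the star around any one of them, $c$ say. Since $j(c)=1$ and $j=0$ at the leaves, $m+1\ge s\ge f(y_n)-f(y_1)\ge m+2-j(y_1)-j(y_n)$. This forces $c\in\{y_1,y_n\}$, and then $f(y_n)-f(y_1)\ge m+1$, so $f(y_1)=0$ and $f(y_n)=s=m+1$. Thus each of $c_1,c_0,c_2$ has its label in $\{0,s\}$. They are pairwise within distance $2$, so their labels are distinct, and three labels do not fit into two values. So $\lambda_{2,1}\ge m+2$ for such a tree. Every ball is pushed to the ends of the range at its center, and the ends are scarce: this is the germ of the proof of part 2.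

**A single ball for $d=3$.** Take the double star: an edge $cc'$ whose ends have degree $m$, all other vertices leaves. Part 3 has the bound $W-3=2m+1$, and this tree attains it. Put $f(c)=0$, $f(c')=2m+1$, give the leaves at $c$ the odd labels $3,5,\dots,2m-1$, and the leaves at $c'$ the even labels $2,4,\dots,2m-2$; each list has $m-1$ entries. Check: leaves at $c$ are at gap $\ge3$ from $c$ and $\ge 2$ from $c'$; leaves at $c'$ are at gap $\ge 2$ from $c$ and $\ge3$ from $c'$; leaves at the same end differ by at least $2$, leaves at different ends are at distance $3$ and have distinct labels; and $f(c')-f(c)=2m+1\ge 3$.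

## 5. One vertex at a time: proof of Theorem 1

The first thing to try for general $d$ is to label greedily from the root down. This already proves the conjecture.

For $d=1$, color the tree properly with the two labels $0,1$; then $\lambda_1(T)\le 1\le 2m^0$. From now on $d\ge 2$, so $h\ge1$.

Root $T$ anywhere and label the vertices in an order of non-decreasing depth.

**Step 1. Few earlier vertices are near the current one.** This step bounds the number of constraints. Let $v$ be the current vertex and $u$ an earlier vertex with $d(u,v)=k\geq 1$. The path from $v$ to $u$ goes up $j$ steps to the lowest common ancestor and then down $l=k-j$ steps. Since $\mathrm{depth}(u)=\mathrm{depth}(v)-j+l\le\mathrm{depth}(v)$, we have $l\le j$, so $l\le\lfloor k/2\rfloor$. For given $l$ the ancestor is determined (it is $k-l$ steps above $v$), and it has at most $m^l$ descendants $l$ levels below it. So the number of earlier vertices at distance exactly $k$ is at most $\sum_{l=0}^{\lfloor k/2\rfloor}m^l$. Moreover $\sum_{l=0}^{h-1}m^l=\frac{m^h-1}{m-1}\le 2m^{h-1}$, because $m\ge 2$ gives $2m^{h-1}\le m^h$ and hence $m^h-1\le 2m^h-2m^{h-1}$. The number of earlier vertices at distance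 $k$ is therefore

- at most $m^h+2m^{h-1}$ if $k=2h$,
- at most $2m^{h-1}$ if $1\le k\le 2h-1$.

An earlier vertex $u$ at distance $k\le d$ forbids for $v$ the values $x$ with $|x-f(u)|\le d-k$; these are at most $2(d-k)+1\le 2d-1$ values.

**Step 2. The case $d=2h$.** We count forbidden values. A vertex at distance $2h=d$ forbids one value. The distances $1,\dots,d-1$ contribute at most $(d-1)(2d-1)2m^{h-1}$. The total is at most
$$m^h+2m^{h-1}+(d-1)(2d-1)\,2m^{h-1}=m^h+(4d^2-6d+4)m^{h-1}\le m^h+4d^2m^{h-1}=:M.$$
The set $\{0,\dots,M\}$ has $M+1$ elements, so some value is always free, and the span is at most $M$.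

**Step 3. The case $d=2h+1$.** Now the many vertices are at distance $2h$ and require gap $2$, and those at distance $2h+1$ require gap $1$. The parity rule from Section 4 makes both cheap. Put $M=m^h+4d^2m^{h-1}$, use the labels $\{0,\dots,2M+1\}$, and require $f(v)\equiv\mathrm{depth}(v)\pmod 2$. Each parity class has $M+1$ labels. We count forbidden values inside the parity class of $v$.

- If $d(u,v)=2h+1$, the depths of $u$ and $v$ have different parity, so $f(u)\ne f(v)$ automatically. Nothing is forbidden.
- If $d(u,v)=2h$, the depths have the same parity and the gap must be at least $2$. Only the value $f(u)$ is forbidden.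
- If $d(u,v)\le 2h-1=d-2$, at most $2d-1$ values are forbidden.

The total is at most $m^h+2m^{h-1}+(d-2)(2d-1)2m^{h-1}\le M$. So a label is always free, and the span is at most $2M+1=2m^h+8d^2m^{h-1}+1$. $\qquad\blacksquare$

## 6. Where the greedy count overshoots: $d=4$

Could a more careful greedy count give $W-1$? Try $d=4$, $h=2$, in a tree where every vertex has $q$ children. Let $v$ be at depth at least $4$, let $p$ be its parent and $a$ its grandparent, and suppose that $v$ is labeled last on its level. The constraints on $v$ are as follows.

- $p$ (distance $1$) forbids up to $7$ values; the $q-1$ siblings (distance $2$) forbid up to $5$ each.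
- $a$ (distance $2$) forbids up to $5$; the parent of $a$ and the $q-1$ other children of $a$ (distance $3$) forbid up to $3$ each.
- The vertices at distance $4$ forbid one value each: $q(q-1)$ cousins below $a$, the $q-1$ siblings of $a$, and the grandparent of $a$.

The sum is
$$7+5(q-1)+5+3q+q(q-1)+(q-1)+1=q^2+8q+7,$$
so the count asks for $q^2+8q+8$ labels, while $W_4=q^2+4q+8$. Where are the extra $4q$? Compare with the weights in the ball $B(a,2)$. The vertices outside the branch of $p$ below $a$ are charged exactly their weight: $5$ for $a$, $3$ for the neighbors of $a$ other than $p$, and $1$ for the vertices at distance $2$ from $a$. The excess comes only from $v$'s own branch: $p$ is charged $7$ instead of $3$, and each sibling $5$ instead of $1$, an excess of $4+4(q-1)=4q$; the remaining unit is the place for $v$ itself.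

So the weights of $B(a,h)$ account correctly for every vertex whose path to $v$ passes through $a$. The vertices in $v$'s own branch below $a$ are closer than this and demand more room, and a vertex-by-vertex count has to pay for it. (For $h=1$ there is no trouble: the branch consists of $v$ alone. This is why Section 4 worked.)

The way out is to label all $q^h$ descendants of $a$ on one level at the same time. Removing from the available labels the blocks of the old vertices in $B(a,h)$ leaves a set $F$ of at least $q^h$ values, enough in number. What remains to be decided is which branch below $a$ gets which values of $F$. Inside one branch the values must be widely spaced, and they must avoid the neighborhoods of the few old labels in that branch. Since there are $q$ branches and $q$ is large compared with $d$, there is freedom to arrange this without using any extra label. That is the lemma of the next section.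

## 7. Distributing a set of values among $q$ branches

Read the following with $S_i$ as the set of labels for the $i$-th branch, $N$ the number of vertices to be labeled there, $g$ the spacing required inside a branch, and $X_i$ the values that branch $i$ must avoid.

**Lemma.** Let $q,N,g,c\ge1$ and $A\ge0$ be integers with $q\ge g$ and
$$A+cN+2(2g-1)N<qN.\tag{4}$$
Let $F$ be a set of integers with $|F|\ge qN$. Let $X_1,\dots,X_q\subseteq F$ with $|X_i|\le A$ be such that each $x\in F$ lies in at most $c$ of the $X_i$. Then there are disjoint $S_1,\dots,S_q\subseteq F$ with $|S_i|=N$, $S_i\cap X_i=\emptyset$, and any two distinct elements of the same $S_i$ differing by at least $g$.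

*Proof.* Discard elements of $F$, also from the $X_i$, so that $|F|=qN$ (if $F$ is infinite, keep any $qN$ elements); the hypotheses persist. Write $F=\{x_0<x_1<\dots<x_{qN-1}\}$. Call a partition of $F$ into classes $S_1,\dots,S_q$ of size $N$ *separated* if distinct elements of the same class differ by at least $g$.

**Step 1. A separated partition exists.** Here we forget the $X_i$ and arrange only the spacing. Put $x_p$ into the class determined by $p\bmod q$. Two elements of a class have indices that differ by at least $q$, hence values that differ by at least $q\ge g$. Each class has $N$ elements.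

**Step 2. Exchanges remove the conflicts with the $X_i$.** Call $x\in S_i$ *bad* if $x\in X_i$. Among the separated partitions choose one with the fewest bad elements, and suppose that some $x\in S_i$ is bad. We look for an element $y$, in the class $S_{i'}$ say, to exchange with $x$. Four things could go wrong:

1. $y\in X_i$, so $y$ would be bad in its new class. This holds for at most $A$ elements $y$.
2. $x\in X_{i'}$, so $x$ would be bad in its new class. This concerns at most $c$ classes, so at most $cN$ elements $y$.
3. $|y-z|<g$ for some $z\in S_i$. Each of the $N$ elements $z$ excludes at most $2g-1$ integers, so this holds for at most $(2g-1)N$ elements $y$.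
4. $|x-z|<g$ for some $z\in S_{i'}$. At most $2g-1$ elements $z\in F$ are this close to $x$, so at most $2g-1$ classes are concerned, so at most $(2g-1)N$ elements $y$.

By (4), some $y\in F$ satisfies none of the four. By failure of (3), $y\notin S_i$ (take $z=y$), so $i'\ne i$. Exchange $x$ and $y$. By failure of (3), $y$ is at distance at least $g$ from all of $S_i$; by failure of (4), $x$ is at distance at least $g$ from all of $S_{i'}$; so the new partition is separated. By failure of (1) and (2), neither $y$ nor $x$ is bad in its new class. No other element has changed its class. Since $x$ was bad before, the number of bad elements has dropped, a contradiction. So there are no bad elements. $\square$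

## 8. Labeling the $q$-ary tree with $W$ labels: Theorem 2, part 1

Let $m\ge 8d$ and $s=W-1$. Root $T$ at a leaf, so that every vertex has at most $q=m-1$ children. Then $T$ is a subtree, hence an isometric subgraph, of the infinite rooted tree $Q$ in which every vertex has exactly $q$ children. It suffices to label $Q$ with $\{0,\dots,s\}$. We go level by level, and if $d$ is odd we keep the rule $f(v)\equiv\mathrm{depth}(v)\pmod2$.

**Step 1. The first $h$ levels.** This starts the induction. The levels $0,\dots,h-1$ contain at most $2q^{h-1}$ vertices; call them $w_0,w_1,\dots$. Put $f(w_k)=2dk+\varepsilon_k$, where $\varepsilon_k\in\{0,1\}$ is the parity of the depth of $w_k$. All gaps are at least $2d-1\ge d$, which satisfies every constraint, and the parity rule holds. The labels are at most $2d(2q^{h-1}-1)+1\le 4dq^{h-1}\le q^h\le s$, since $q\ge 8d-1\ge 4d$ and $W\ge q^h+1$ by (1).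

Now let $t\ge h$, and assume that all levels $<t$ are validly labeled. For $a$ at level $t-h$ let $D(a)$ be the set of its $q^h$ descendants at level $t$. The sets $D(a)$ partition level $t$.

**Step 2. Constraints up to distance $2h$ live in $B(a,h)$.** This step lets us treat one set $D(a)$ at a time.

**Claim.** If $v\in D(a)$, $u$ has depth $\le t$ and $d(u,v)\le 2h$, then $u\in B(a,h)$. If in addition $u$ has depth $t$, then $u\in D(a)$.

*Proof.* Let the path from $v$ to $u$ go up $j$ steps and down $l$ steps; $l\le j$ since $u$ is not deeper than $v$, and $j+l\le 2h$. Recall that $a$ is the ancestor $h$ steps above $v$. If $j\le h$, the turning point is $h-j$ steps below $a$, so $d(u,a)\le(h-j)+l\le h$. If $j>h$, it is $j-h$ steps above $a$, so $d(u,a)\le(j-h)+l\le h$. If $u$ has depth $t$, then $l=j$, so $j\le h$; the turning point is $a$ or a descendant of $a$, and so $u\in D(a)$. $\square$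

Consequently two vertices of level $t$ in different sets $D(a)$ have distance greater than $2h$. This distance is even, so it is at least $2h+2>d$. There is no constraint between them, and the sets $D(a)$ can be labeled independently. Fix $a$.

**Step 3. The blocks of the old vertices leave $q^h$ values.** This is the count for which $W$ was made. Let $P$ be the set of vertices of $B(a,h)$ at levels $<t$. No vertex of $B(a,h)$ is deeper than level $t$, and those at level $t$ are exactly $D(a)$, so $B(a,h)=P\sqcup D(a)$. All of $D(a)$ is at distance $h$ from $a$. Every vertex of $Q$ has degree at most $m$, so $P$ contains at most $n_i$ vertices at distance $i$ from $a$ for $i<h$, and at most $n_h-q^h$ at distance $h$. Since $B(a,h)$ has diameter at most $2h\le d$, the map $f$ is injective on $P$.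

Let $L=\{0,\dots,s\}$ if $d=2h$, and $L=\{x\in\{0,\dots,s\}: x\equiv t\pmod 2\}$ if $d=2h+1$. Then $|L|=W$, respectively $|L|=W/2$, since $s+1=W$ and $W_{2h+1}$ is even. For $u\in P$ with $i=d(u,a)$ put
$$Z_u=\{x\in L:\ |x-f(u)|\le d-h-i\}.$$
These are the values that $u$ forbids to a vertex of $D(a)$ whose path to $u$ passes through $a$, since then the distance is $h+i$.

If $d=2h$, then $d-h-i=h-i$, so $Z_u$ lies in the block of $u$ and $|Z_u|\le 1+2(h-i)$. By (1),
$$\sum_{u\in P}|Z_u|\le\sum_{i=0}^h n_i(1+2(h-i))-q^h=W-q^h.$$

If $d=2h+1$, then $d-h-i=(h-i)+1$. By the parity rule $f(u)\equiv\mathrm{depth}(u)\equiv(t-h)+i\equiv t+(h-i)\pmod 2$. So for $x\in Z_u$ we have $x-f(u)\equiv h-i\pmod 2$, and the value $\pm(h-i+1)$ has the wrong parity. Hence $x-f(u)\in\{-(h-i),-(h-i)+2,\dots,h-i\}$ and $|Z_u|\le 1+h-i$. By (1'),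
$$\sum_{u\in P}|Z_u|\le\sum_{i=0}^h n_i(1+h-i)-q^h=\tfrac12W-q^h.$$

In both cases $F:=L\setminus\bigcup_{u\in P}Z_u$ satisfies $|F|\ge q^h$.

**Step 4. Distribute $F$ among the branches.** This step takes care of the vertices closer than $h+i$. Let $b_1,\dots,b_q$ be the children of $a$, and let $D_i$ and $P_i$ be the parts of $D(a)$ and $P$ in the subtree of $b_i$. Then $|D_i|=q^{h-1}=:N$ and $|P_i|\le 1+q+\dots+q^{h-2}\le N$ (for $h=1$, $P_i=\emptyset$). Put
$$X_i=\{x\in F:\ |x-f(u)|\le d-1\text{ for some }u\in P_i\}.$$
Each $u$ contributes at most $2d-1$ values, so $|X_i|\le(2d-1)N$. For a given $x$ there are only $2d-1$ integers $y$ with $|x-y|\le d-1$; each of them is the label of at most one $u\in P$, by injectivity, and this $u$ lies in at most one of the disjoint sets $P_i$. So each $x$ lies in at most $2d-1$ of the $X_i$.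

Apply the Lemma with $A=(2d-1)N$, $c=2d-1$, $g=d$. We have $q\ge 8d-1\ge d$ and $|F|\ge q^h=qN$. Condition (4) reads $4(2d-1)N<qN$, which holds because $8d-4<8d-1\le q$. We obtain disjoint sets $S_1,\dots,S_q\subseteq F$ of size $N$; label $D_i$ bijectively by $S_i$.

**Step 5. Every constraint holds.** We check all pairs with a new vertex. The parity rule holds since all new labels lie in $L$. Let $v\in D_i$, and let $u\ne v$ have depth $\le t$ and $d(u,v)\le d$.

If $d(u,v)=2h+1$, then $d$ is odd and the depths of $u$ and $v$ have different parity, so $|f(u)-f(v)|\ge1$, as required. Otherwise $d(u,v)\le 2h$, and the Claim gives $u\in P\cup D(a)$. There are four cases.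

- $u\in P\setminus P_i$: then $u$ is not in the subtree of $b_i$, so the path from $u$ to $v$ passes through $a$, and $d(u,v)=h+d(u,a)$. Since $f(v)\in L\setminus Z_u$, we get $|f(u)-f(v)|\ge d-h-d(u,a)+1=d+1-d(u,v)$.
- $u\in P_i$: $f(v)\in F\setminus X_i$, so the gap is at least $d\ge d+1-d(u,v)$.
- $u\in D_i$: the labels are distinct elements of $S_i$, so the gap is at least $g=d$.
- $u\in D_{i'}$ with $i'\ne i$: then $d(u,v)=2h$, so the required gap is $d+1-2h$, which is $1$ or $2$. The labels are distinct because $S_i\cap S_{i'}=\emptyset$, and if $d=2h+1$ they have the same parity. So the gap is at least $1$, respectively $2$.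

By induction over the levels, $Q$ is labeled with labels in $\{0,\dots,W-1\}$. This proves part 1. $\square$

## 9. Extreme vertices and the sharp lower bound: Theorem 2, part 2

Let $T$ have maximum degree $m\ge 8d$ and contain $c_0$ such that all vertices at distance $<d$ from $c_0$ have degree $m$. By part 1 it remains to show that every labeling $f$ with labels in $\{0,\dots,s\}$ has $s\ge W-1$. One weighted ball falls short because of the overhang, and Section 4 showed for $d=2$ that this happens in actual trees, but also that overlapping balls cannot all overhang. We now do this for all $h$.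

Suppose $s\le W-2$. Call a vertex *extreme* if its label lies in $[0,2h-1]\cup[s-2h+1,s]$.

**Step 1. Every weighted ball has an extreme vertex off its boundary.** This turns the assumption on $s$ into local information. Let $K$ be as in Section 2. By (3) and $s\le W-2$,
$$f(y_1)+(s-f(y_n))\le j(y_1)+j(y_n)-1.$$
Both terms on the left are non-negative. Hence $j(y_1)+j(y_n)\ge 1$, so at least one of $y_1,y_n$ has $j\ge1$. Also the right side is at most $2h-1$, so $f(y_1)\le 2h-1$ and $f(y_n)\ge s-2h+1$: both $y_1$ and $y_n$ are extreme. We conclude:

*$K$ contains an extreme vertex at distance $\le h-1$ from $c$ (respectively from $e$).*$\hfill(5)$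

**Step 2. Extreme vertices are scarce.** This is the other side of the contradiction. Any ball $B(c,h)$ in $T$ has diameter $\le 2h\le d$, so $f$ is injective on it. There are at most $4h$ extreme labels, so
$$B(c,h)\text{ contains at most }4h\text{ extreme vertices, and }4h<8d\le m.\tag{6}$$

**Step 3. The statements $(\mathrm P_r)$.** We shall push the extreme vertex of (5) closer and closer to the center. For $0\le r\le h-1$ let

$(\mathrm P_r)$: every vertex $c$ with $d(c,c_0)\le r+1$ has an extreme vertex in $B(c,r)$.

**Step 4. $(\mathrm P_{h-1})$ holds.** This starts the descent. Let $d(c,c_0)\le h$.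

If $d=2h$: the vertices at distance $\le h-1$ from $c$ are at distance $\le 2h-1<d$ from $c_0$, so they have degree $m$. Thus (5) applies to $B(c,h)$ and gives an extreme vertex in $B(c,h-1)$.

If $d=2h+1$: here (5) speaks about edges, and we must pass to vertices. Suppose that $B(c,h-1)$ has no extreme vertex. As $d(c,c_0)\le h<d$, the vertex $c$ has $m$ neighbors. Let $c'$ be one of them. The vertices at distance $\le h-1$ from the edge $cc'$ are at distance at most $h+1+(h-1)=2h<d$ from $c_0$, so they have degree $m$. By (5) there is an extreme vertex $u$ with $d(u,c)\le h-1$ or $d(u,c')\le h-1$. The first is excluded, so $d(u,c')\le h-1<d(u,c)$. Since $u$ is closer to $c'$ than to $c$, it lies in the component of $T-c$ containing $c'$, and $d(u,c)=d(u,c')+1\le h$. Different neighbors $c'$ give vertices $u$ in different components of $T-c$, hence different $u$. So $B(c,h)$ contains at least $m$ extreme vertices, contradicting (6).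

**Step 5. $(\mathrm P_r)$ implies $(\mathrm P_{r-1})$ for $1\le r\le h-1$.** This is the descent, by the same multiplication by $m$. Let $d(c,c_0)\le r$, and suppose that $B(c,r-1)$ has no extreme vertex. Since $r<d$, $c$ has $m$ neighbors $c'$, each at distance $\le r+1$ from $c_0$. By $(\mathrm P_r)$, each $c'$ has an extreme vertex $u$ with $d(u,c')\le r$, while $d(u,c)\ge r$ by assumption. If $u$ were not in the component of $T-c$ containing $c'$, the path from $c'$ to $u$ would pass through $c$, and $d(u,c')=d(u,c)+1\ge r+1$, a contradiction. So $u$ lies in that component, and $d(u,c)=d(u,c')+1\le r+1\le h$. Again different $c'$ give different $u$, so $B(c,h)$ contains at least $m$ extreme vertices, contradicting (6).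

**Step 6. The contradiction at $c_0$.** By Steps 4 and 5, $(\mathrm P_0)$ holds: every vertex $c$ with $d(c,c_0)\le 1$ has an extreme vertex in $B(c,0)=\{c\}$, that is, $c$ is itself extreme. So all $m+1$ vertices of $B(c_0,1)\subseteq B(c_0,h)$ are extreme, and $m+1>4h$ contradicts (6). Hence $s\ge W-1$, and with part 1 we obtain $\lambda_{d,\dots,1}(T)=W-1$. $\qquad\blacksquare$
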